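\title{The game coloring number does not bound the acyclic chromatic number}

\begin{abstract}
In the marking game two players alternately mark the vertices of a graph, and Alice tries to keep small the number of neighbors that are marked before any given vertex. We show that the value $\mathrm{col}_g^B(G)$ of this game, with Bob moving first, does not bound the acyclic chromatic number $\chi_a(G)$: there are graphs with $\mathrm{col}_g^B(G)\le 8$ and arbitrarily large $\chi_a(G)$, and they can be taken bipartite, $2$-degenerate and of arbitrarily large girth. The graphs are $1$-subdivisions of random graphs whose vertices lie in levels of rapidly growing size. Alice clears the levels from the smallest up, and she does so fast enough that Bob only ever reaches a sparse part of the higher levels. In the other direction, $\chi_a$ does not bound $\mathrm{col}_g^B$ either.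
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A proper vertex coloring of a graph $G$ is \emph{acyclic} if the union of any two color classes induces a forest, that is, if no cycle uses only two colors. The \emph{acyclic chromatic number} $\chi_a(G)$ is the least number of colors in an acyclic coloring of $G$.

In the \emph{marking game} on $G$, Alice and Bob take turns, and a move consists of marking a vertex that is not yet marked. The game ends when all vertices are marked. The \emph{load} of a vertex $v$ is the number of neighbors of $v$ that are already marked at the moment $v$ is marked, and the \emph{score} of the play is $1$ plus the largest load. The \emph{B-game coloring number} $\mathrm{col}_g^B(G)$ is the least $k$ such that Alice has a strategy that guarantees a score of at most $k$ when Bob makes the first move. The number $\mathrm{col}_g^A(G)$ is defined in the same way with Alice moving first. The following question is posed in \cite{cartesian}.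

\begin{quote}
Is there a function $f:\mathbb{N}\to\mathbb{N}$ such that $\chi_a(G)\le f(\mathrm{col}_g^B(G))$ for every graph $G$?
\end{quote}

To see what the game measures, remove Bob. If Alice makes all the moves, she chooses an ordering of the vertices, and the best score she can reach is the \emph{coloring number} $\mathrm{col}(G)$. Coloring greedily along the best ordering gives $\chi(G)\le\mathrm{col}(G)$. Call $G$ \emph{$d$-degenerate} if every nonempty subgraph of $G$ has a vertex of degree at most $d$; removing such vertices one at a time and reversing the order of removal shows that a $d$-degenerate graph satisfies $\chi(G)\le \mathrm{col}(G)\le d+1$. Every play of the marking game produces an ordering, so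
\[
\chi(G)\le \mathrm{col}(G)\le\mathrm{col}_g^B(G)\le\Delta(G)+1,
\]
where $\Delta(G)$ is the maximum degree. The two ends of this chain behave differently with respect to $\chi_a$. The maximum degree bounds it: if vertices at distance at most $2$ get distinct colors, which a greedy coloring achieves with $\Delta^2+1$ colors, then any three consecutive vertices of a cycle carry three colors. The coloring number does not bound it. Let $H^{(1)}$ denote the \emph{$1$-subdivision} of a graph $H$, obtained by replacing each edge $uv$ by a path $u\,s_{uv}\,v$. Then $\mathrm{col}(K_n^{(1)})\le3$ (list the vertices of $K_n$ first), while $\chi_a(K_n^{(1)})\ge\sqrt{n/2}$ for $n\ge2$ by Lemma~\ref{lem:acyclic} below. The question asks on which side $\mathrm{col}_g^B$ falls.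

The first evidence suggests a positive answer. If $\mathrm{col}_g^B(G)\le2$, some ordering gives each vertex at most one earlier neighbor. The last vertex of a cycle would have two, so $G$ is a forest and $\chi_a(G)\le2$. Moreover, the example that separates $\mathrm{col}$ from $\chi_a$ disappears: by Proposition~\ref{prop:bob}, Bob forces arbitrarily large scores on the graphs $K_n^{(1)}$. Nevertheless, the answer is negative.

\begin{theorem}\label{thm:main}
For every $N$ there is a graph $G$ with $\mathrm{col}_g^B(G)\le8$ and $\chi_a(G)\ge N$. Hence no function $f$ as in the question exists.
\end{theorem}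

The \emph{girth} of a graph is the length of its shortest cycle. All logarithms are natural.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For all $N$ and $\gamma$, the graph $G$ in Theorem~\ref{thm:main} can moreover be chosen bipartite, $2$-degenerate, of girth at least $\gamma$, and with $\mathrm{col}_g^A(G)\le8$.
\item[(b)] For some constant $c>0$ and infinitely many $n$ there are $n$-vertex graphs with $\mathrm{col}_g^B\le8$ and $\chi_a\ge c\sqrt{\ln\ln n/\ln\ln\ln n}$.
\item[(c)] Conversely, $\mathrm{col}_g^B$ is not bounded by a function of $\chi_a$: we have $\chi_a(K_{n,n}^{(1)})\le3$, while $\mathrm{col}_g^B(K_{n,n}^{(1)})$ is unbounded.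
\item[(d)] If $\mathrm{col}_g^B(G)\le2$, then $\chi_a(G)\le2$. So the least $k$ for which $\chi_a$ is unbounded on $\{G:\mathrm{col}_g^B(G)\le k\}$ lies in $\{3,\dots,8\}$.
\end{enumerate}
\end{theorem}

We do not claim that $8$ is optimal.

The graphs are subdivisions $G=H^{(1)}$. Section~\ref{sec:sub} shows that it suffices to make $\chi(H)$ large, and studies the game on $H^{(1)}$ in two extreme cases: Bob forces a large score if $H$ contains a large complete bipartite graph, and Alice keeps the score small if $H$ is sparse everywhere. A graph of large chromatic number is not sparse everywhere, but it can be sparse on every set that Bob has time to reach. Section~\ref{sec:alice} turns this into three conditions on $H$ and a strategy for Alice, Section~\ref{sec:random} constructs graphs that satisfy the conditions and have large chromatic number, and Section~\ref{sec:proofs} derives the theorems.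

\section{Colorings and games on subdivided graphs}\label{sec:sub}

In $H^{(1)}$ we call the vertices of $H$ \emph{branch vertices} and the vertices $s_{uv}$ \emph{subdivision vertices}. For $X\subseteq V(H)$, we write $H[X]$ for the induced subgraph and $e_H(X)$ for its number of edges; Euler's number is $\mathrm{e}$.

\subsection{Acyclic colorings}

An ordinary coloring of $H^{(1)}$ needs only two colors, one for each kind of vertex. An acyclic coloring still sees $H$: branch vertices that share a color must span a sparse subgraph of $H$.

\begin{lemma}\label{lem:acyclic}
If $H$ has an edge and $\chi_a(H^{(1)})=k$, then $\chi(H)\le2k(k-1)$. In particular $\chi_a(H^{(1)})\ge\sqrt{\chi(H)/2}$.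
\end{lemma}

\begin{proof}
Since $H^{(1)}$ has an edge, $k\ge2$. Let $\varphi$ be an acyclic coloring of $H^{(1)}$ with $k$ colors, and let $V_c$ be the set of branch vertices of color $c$. For an edge $uv$ of $H[V_c]$ we have $\varphi(s_{uv})\ne c$. For each color $c'\neq c$, the edges $uv$ of $H[V_c]$ with $\varphi(s_{uv})=c'$ form a forest, because a cycle of such edges would become a cycle of $H^{(1)}$ colored only with $c$ and $c'$. So $H[V_c]$ is a union of $k-1$ forests. A subgraph of it on $p\ge1$ vertices has at most $(k-1)(p-1)$ edges, so its average degree is less than $2k-2$, and it has a vertex of degree at most $2k-3$. Thus $H[V_c]$ is $(2k-3)$-degenerate and $\chi(H[V_c])\le2k-2$. Using disjoint sets of colors for the $k$ sets $V_c$ gives $\chi(H)\le k(2k-2)\le 2k^2$.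
\end{proof}

\subsection{Bob's play on dense graphs}

In the game on $H^{(1)}$ a subdivision vertex has load at most $2$, so only the loads of branch vertices matter. Marking a branch vertex adds no marked neighbor to any other branch vertex, while marking $s_{uv}$ adds one to both $u$ and $v$. This is Bob's advantage: he loads two vertices with one move, and Alice can mark only one of them in reply. If Bob plays along a matching with $q$ edges, at least $q$ of the $2q$ ends are still unmarked after Alice's $q$ replies. The difficulty in repeating this is that Alice decides which ends survive. In a bipartite graph with sides $A$ and $B$ she may mark the end in $A$ every time; then all survivors lie in $B$ and span no edge. Bob therefore matches the survivors with unmarked vertices of the other side, and since the next gain may come on either side, he keeps one counter for each.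

\begin{proposition}\label{prop:bob}
Let $k\ge1$ and $n=6^{4k}$. If $H$ contains $K_{n,n}$ as a subgraph, then $\mathrm{col}_g^B(H^{(1)})\ge k+1$.
\end{proposition}

\begin{proof}
Let $A$ and $B$ be the sides of a copy of $K_{n,n}$ in $H$. A position with Bob to move is an \emph{$(i,j,M)$-position} if there are sets $A'\subseteq A$ and $B'\subseteq B$ of unmarked vertices with $|A'|=|B'|=M$ such that every vertex of $A'$ has at least $i$ marked neighbors and every vertex of $B'$ has at least $j$. The initial position is a $(0,0,n)$-position.

From an $(i,j,M)$-position with $6\mid M$, Bob performs a \emph{round} of $q=M/3$ moves. In each move he marks an unmarked vertex $s_{ab}$, where $a\in A'$ and $b\in B'$ are \emph{available}: unmarked, and not used by him earlier in this round. He performs $2k-1$ rounds, with $M=n,\ n/6,\ \dots,\ n/6^{2k-2}$.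

These moves exist. Before any move of the round, Bob has used fewer than $q$ vertices of $A'$ and Alice has marked fewer than $q$, so at least $M-2q=M/3$ vertices of $A'$ are available; the same holds for $B'$. Since $M\ge6^{4k-(2k-2)}=6^{2k+2}$, there are at least $(M/3)^2\ge6^{4k+4}/9>n$ available pairs. In all rounds together the two players make at most $2\cdot\frac n3\,(1+\frac16+\frac1{36}+\cdots)=\frac45n<n$ moves. So some available pair $(a,b)$ has $s_{ab}$ unmarked.

Consider the position after the round and Alice's last reply. Bob has marked no branch vertex, and Alice has made $q$ moves in the round. Of the $2q$ distinct vertices that Bob used, at least $q$ are unmarked, so at least $q/2=M/6$ of these lie on one side, and each of them has gained a marked neighbor. On the other side at least $M-q\ge M/6$ vertices of the old set are unmarked. So the position is an $(i+1,j,M/6)$-position or an $(i,j+1,M/6)$-position. After $2k-1$ rounds we have $i+j=2k-1$ and $M=6^{2k+1}\ge1$, so some unmarked vertex has at least $k$ marked neighbors. Its load will be at least $k$, and the score at least $k+1$.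
\end{proof}

\subsection{Alice's play on sparse graphs}

When Bob marks $s_{uv}$, Alice must decide which end to protect. An orientation of $H$ records such decisions in advance. For an edge oriented $u\to v$ we call $u$ its \emph{tail} and $v$ its \emph{head}; the \emph{out-degree} of $u$ is the number of edges with tail $u$.

\begin{lemma}\label{lem:static}
Let $d\ge1$. If $H$ has an orientation with all out-degrees at most $d$, then $\mathrm{col}_g^B(H^{(1)})\le d+2$.
\end{lemma}

\begin{proof}
If Bob marks $s_{uv}$ with $u\to v$ and $v$ unmarked, Alice marks $v$. Otherwise she marks any unmarked branch vertex, and she marks subdivision vertices only when no branch vertex is left. While a branch vertex $x$ is unmarked, only Bob marks its neighbors. At most $d$ of these belong to edges with tail $x$, and at most one to an edge with head $x$, because Alice marks $x$ in reply to the first such move. So $x$ has load at most $d+1$.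
\end{proof}

Such orientations exist exactly when $H$ is uniformly sparse. Recall Hall's theorem: a bipartite graph with sides $P$ and $P'$ has a matching that covers $P$ if and only if every set $F\subseteq P$ has at least $|F|$ neighbors in $P'$.

\begin{lemma}\label{lem:orient}
A graph $H$ has an orientation with all out-degrees at most $d$ if and only if $e_H(X)\le d|X|$ for all $X\subseteq V(H)$.
\end{lemma}

\begin{proof}
If the orientation exists, each edge of $H[X]$ has its tail in $X$, so $e_H(X)\le d|X|$. Conversely, let $P$ be the set of edges of $H$, let $P'$ consist of $d$ copies of each vertex, and join each edge to all copies of its two ends. If $F\subseteq P$ and $X$ is the set of ends of edges in $F$, then $F$ has $d|X|\ge e_H(X)\ge|F|$ neighbors. Take a matching that covers $P$ and orient each edge away from the end to whose copy it is matched. A vertex has $d$ copies, so it is the tail of at most $d$ edges.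
\end{proof}

These two lemmas also show why a fixed orientation cannot prove Theorem~\ref{thm:main}. If all out-degrees are at most $d$, every subgraph has average degree at most $2d$, so $H$ is $2d$-degenerate and $\chi(H)\le2d+1$.

\section{Alice's strategy on well-leveled graphs}\label{sec:alice}

\subsection{Well-leveled graphs}

The proof of Lemma~\ref{lem:static} consults the orientation only at edges whose subdivision vertex Bob marks while both ends are unmarked. So Alice may orient edges late, and only where Bob plays, and she may shrink the relevant part of $H$ by marking branch vertices. Suppose that $V(H)$ is split into levels of rapidly growing sizes $n_1,n_2,\dots$, and that Alice spends a fixed fraction of her moves on marking the lowest level that is not yet cleared. While she works on level $j$, Bob has made only $O(n_j)$ moves. If all sets of $O(n_j)$ vertices above level $j$ are sparse, then Bob is playing on a sparse graph, although $H$ as a whole is not sparse.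

\begin{definition}\label{def:level}
A graph $H$ is \emph{well-leveled with $m$ levels} if $V(H)$ is partitioned into sets $L_1,\dots,L_m$ with $n_i:=|L_i|\ge1$ such that, with $L_{>j}:=\bigcup_{i>j}L_i$ and $L_{<j}$, $L_{\ge j}$ defined in the same way,
\begin{enumerate}
\item[(H1)] each $L_i$ is independent, and for $i<k$ every vertex of $L_k$ has at most one neighbor in $L_i$;
\item[(H2)] $n_j\ge64\,n_{j-1}$ for $2\le j\le m$;
\item[(H3)] for $1\le j\le m-1$, every $X\subseteq L_{>j}$ with $1\le|X|\le64n_j$ satisfies $e_H(X)\le\frac32|X|$.
\end{enumerate}
\end{definition}

By (H1), orienting all edges downward gives out-degrees at most $m-1$, so Lemma~\ref{lem:static} yields the score $m+1$ for $m\ge2$. The point is to remove the dependence on $m$.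

\begin{proposition}\label{prop:alice}
If $H$ is well-leveled, then $\mathrm{col}_g^B(H^{(1)})\le8$ and $\mathrm{col}_g^A(H^{(1)})\le8$.
\end{proposition}

\subsection{The strategy}\label{sec:rules}

A branch vertex is \emph{alive} while unmarked and \emph{dead} once marked. While some vertex is alive, Alice marks only branch vertices; afterward she plays arbitrarily. We must show that every branch vertex has load at most $7$, so we consider only the part of the game in which some vertex is alive. In this part only Bob marks subdivision vertices.

Alice keeps a phase number $j$, initially $1$; a set $Z\subseteq V(H)$ of \emph{watched} vertices, initially empty, which only grows; and orientations of some edges with both ends in $Z$, which are never changed once chosen.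

\medskip\noindent\textbf{Phases.} Let $W_j$ be the set $Z$ at the start of phase $j$. The \emph{target} of phase $j$ is
\[
T_j=L_j\cup(W_j\cap L_{>j}).
\]
As soon as all of $T_j$ is dead, after a move of either player, phase $j$ ends and, if $j<m$, phase $j+1$ starts; several phases may end at once. Since $L_i\subseteq T_i$, all vertices are dead after phase $m$. So while some vertex is alive, some phase $j\le m$ is in progress, its target contains an alive vertex, and
\begin{enumerate}
\item[(P1)] during phase $j$, all vertices of $L_{<j}$ are dead.
\end{enumerate}

\noindent\textbf{Hits.} Each move of Bob in phase $j$ \emph{hits} at most one vertex, always an alive one; this is the vertex that Alice chooses to protect.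
\begin{enumerate}
\item[]\emph{Case 0.} Bob marks a branch vertex, or some $s_{uv}$ with $u$ and $v$ both dead. Nothing is hit.
\item[]\emph{Case 1.} Bob marks $s_{uv}$ with exactly one of $u,v$ alive. That vertex is hit.
\item[]\emph{Case 2.} Bob marks $s_{uv}$ with $u$ and $v$ both alive. By (P1) both lie in $L_{\ge j}$, and by (H1) they lie in different levels. Alice first performs the update below, which puts the ends of $uv$ lying in $L_{>j}$ into $Z$. If one end lies in $L_j$, that end is hit (\emph{Case 2a}). Otherwise both ends lie in $Z\cap L_{>j}$, the edge $uv$ is oriented by (P2) below, and its head is hit (\emph{Case 2b}).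
\end{enumerate}

\noindent\textbf{Update.} Let $Z_0=Z\cap L_{>j}$. Alice builds a set $C$, one vertex at a time. She first inserts the vertices of $(\{u,v\}\cap L_{>j})\setminus Z$, called \emph{seeds}. Then, as long as some vertex of $L_{>j}\setminus(Z\cup C)$, alive or dead, has at least two neighbors in $Z_0\cup C$, she inserts such a vertex; this is the \emph{closure step}. When it stops, she orients $H[C]$ with all out-degrees at most $2$ if this is possible, and arbitrarily otherwise (Lemma~\ref{lem:out} shows that it is always possible). She orients every edge between $C$ and $Z_0$ from $C$ to $Z_0$, and replaces $Z$ by $Z\cup C$.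

\medskip\noindent\textbf{Alice's move.} If Bob's last move hit a vertex for the second time, Alice marks that vertex; this is a \emph{response}. Otherwise she marks an alive vertex of $T_j$, where $j$ is the phase in progress when she moves; this is a \emph{sweep}. If Alice moves first in the game, her first move is a sweep.

\medskip
An update orients only edges at vertices of $C$. These were not oriented before, because oriented edges have both ends in $Z$. An update is triggered by a move that kills no vertex, so it takes place within a single phase $j$, and it inserts only vertices of $L_{>j}$. Three more properties follow.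
\begin{enumerate}
\item[(P2)] During phase $j$, outside updates, all edges of $H[Z\cap L_{>j}]$ are oriented.
\item[(P3)] During phase $j$, outside updates, every vertex of $L_{>j}\setminus Z$ has at most one neighbor in $Z\cap L_{>j}$.
\item[(P4)] A vertex inserted into $Z$ in phase $i$ is dead by the end of phase $i+1$.
\end{enumerate}
Both (P2) and (P3) hold at the start, when $Z=\emptyset$, and both persist when $j$ increases, since $L_{>j+1}\subseteq L_{>j}$. An update replaces $Z_0$ by $Z_0\cup C$; it preserves (P2) because it orients all edges inside $C$ and between $C$ and $Z_0$, and (P3) holds after it because the closure step has stopped. For (P4), the vertex lies in $L_{>i}$ and in $W_{i+1}$, hence in $L_{i+1}\cup(W_{i+1}\cap L_{>i+1})=T_{i+1}$. In particular the strategy is well defined, independently of the estimates below.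

Compared with Lemma~\ref{lem:static}, Alice now ignores the first hit on each vertex. This costs one unit of load and buys time: if she answered every hit at once, Bob could keep her busy in the high levels, phase $j$ would not end, and $Z$ would outgrow the range of (H3). The other rules are best understood by attacking one vertex.

\begin{example}\label{ex:attacks}
Let $H$ be well-leveled with $m\ge5$ levels, $n_1>2m$ and girth at least $5$, and let $v\in L_m$ have a neighbor $w_i\in L_i$ for every $i<m$. Bob moves first and tries to mark many $s_{vw_i}$ while $v$ is alive. Since $H$ has no triangle and no $4$-cycle, the $w_i$ are pairwise nonadjacent, and no vertex other than $v$ has two neighbors in $\{v,w_1,\dots,w_{m-1}\}$. In the first two attacks Alice makes fewer than $2m$ moves, so phase $1$ is in progress throughout.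

\emph{Direct attack.} Bob marks $s_{vw_1}$: the seed $v$ enters $Z$, the vertex $w_1\in L_1$ is hit, and Alice sweeps in $L_1$. Bob marks $s_{vw_2}$: now $C=\{w_2\}$ and $Z_0=\{v\}$, so the edge is oriented $w_2\to v$, the vertex $v$ is hit, and Alice sweeps. Bob marks $s_{vw_3}$: again $w_3\to v$, this is the second hit on $v$, and Alice marks $v$ with load $3$. Edges point from new watched vertices to old ones, so a vertex that is already watched is protected.

\emph{Prepared attack.} Bob tries to make $v$ the newest vertex. Suppose that each $w_i$ with $i\ge2$ has a neighbor $y_i\in L_1$ that Alice's sweeps miss, and Bob marks $s_{w_2y_2},s_{w_3y_3},\dots,s_{w_{m-1}y_{m-1}}$; each move hits $y_i$ and seeds $w_i$. Without the closure step, $Z$ would now be $\{w_2,\dots,w_{m-1}\}$. Marking $s_{vw_2}$ would seed $v$ and make it the tail of $m-2$ edges, and Bob could mark all their subdivision vertices without hitting $v$. With the closure step, $v$ is inserted together with $w_3$, as it has the two neighbors $w_2$ and $w_3$ in $Z_0\cup C$. Then $v\to w_2$, the edge $vw_3$ is oriented either way, and $w_i\to v$ for $i\ge4$.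

\emph{Slow attack.} Bob marks $s_{vw_j}$ in phase $j$, if $w_j$ is still alive, and otherwise makes moves of Case 0. Each such move hits $w_j$ rather than $v$. If the target of phase $j$ were only $L_j$, Alice would have no reason to mark $v$ before phase $m$. But the first move puts $v$ into $W_2$, so $v\in T_2$, and the attack ends after two moves at $v$.
\end{example}

\subsection{The watched set stays small}

The closure step could in principle run on and swallow a large part of $H$. It does not, because every vertex it inserts brings two edges, while (H3) allows only $\frac32$ edges per vertex. To use this we must bound the number of vertices that enter for other reasons, that is, the number of Bob's moves; this depends on the sizes of the targets, which depend on the earlier watched sets. The three bounds are therefore proved together.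

\begin{lemma}\label{lem:size}
For every $j\in\{1,\dots,m\}$:
\begin{enumerate}
\item[(i)] $|W_j|\le n_j$;
\item[(ii)] at every moment in phases $1,\dots,j$, Bob has made at most $7n_j$ moves;
\item[(iii)] at every moment of phase $j$, the set $Y$ of vertices of $L_{>j}$ that lie in $Z$, or in $C$ during an update, satisfies $|Y|\le60n_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $W_1=\emptyset$. Assume that $|W_i|\le n_i$ for all $i\le j$. We prove (ii) and (iii) for $j$, and then (i) for $j+1$ if $j<m$.

\emph{Proof of (ii).} Fix a moment in phases $1,\dots,j$, and let $\sigma$ and $\rho$ be the numbers of sweeps and responses made so far. A response marks a vertex $p$ at its second hit, and Alice answered the first hit on $p$ with a sweep. Different responses concern different vertices $p$, and a move of Bob hits at most one vertex, so these sweeps are distinct and $\rho\le\sigma$. Each sweep in phase $i$ kills a vertex of $T_i$, and $|T_i|\le n_i+|W_i|\le 2n_i$. By (H2),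
\[
\sigma\le2\sum_{i\le j}n_i\le2n_j\Big(1+\frac1{64}+\frac1{64^2}+\cdots\Big)=\frac{128}{63}\,n_j<3n_j .
\]
Every move of Bob except possibly the last has been answered by a sweep or a response, whoever moved first. So Bob has made at most $\sigma+\rho+1\le6n_j+1\le7n_j$ moves.

\emph{Proof of (iii).} If $j=m$, then $Y=\emptyset$, so let $j<m$. The set $Y$ consists of at most $n_j$ vertices of $W_j$, at most $2\cdot7n_j$ seeds inserted in phase $j$ by (ii), and vertices inserted by closure steps in phase $j$. Each vertex of the last kind had at least two neighbors in $Y$ when it was inserted; charging these edges to their later end counts each edge once, so $e_H(Y)\ge2(|Y|-15n_j)$. If $1\le|Y|\le64n_j$, then (H3) gives $2|Y|-30n_j\le\frac32|Y|$, that is, $|Y|\le60n_j$. At the start of the phase $|Y|\le n_j$, and $Y$ grows by one vertex at a time. If $|Y|\le60n_j$ before an insertion, then $|Y|\le60n_j+1\le64n_j$ after it, and therefore again $|Y|\le60n_j$.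

\emph{Proof of (i) for $j+1$.} All vertices inserted in phase $j$ lie in $L_{>j}$, so $W_{j+1}=W_j\cup Y$ with $Y$ taken at the end of phase $j$. By (iii) and (H2), $|W_{j+1}|\le61n_j\le n_{j+1}$.
\end{proof}

\begin{lemma}\label{lem:out}
Every vertex is the tail of at most $3$ oriented edges.
\end{lemma}

\begin{proof}
Consider an update in phase $j$ with $C\ne\emptyset$; then $j<m$. By Lemma~\ref{lem:size}(iii), every nonempty $X\subseteq C$ is a subset of $L_{>j}$ with $|X|\le60n_j$, so (H3) gives $e_H(X)\le\frac32|X|\le2|X|$. By Lemma~\ref{lem:orient}, $H[C]$ has an orientation with out-degrees at most $2$, and Alice uses one. A vertex $x\in C$ was in $L_{>j}\setminus Z$ before the update, so by (P3) it has at most one neighbor in $Z_0$. Thus $x$ becomes the tail of at most $2+1$ edges in this update. No edge at $x$ was oriented earlier, and a later update orients an edge at $x$ only if $x$ lies in the set $Z_0$ of that update, and then toward $x$.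
\end{proof}

\subsection{The load of a branch vertex}

\begin{proof}[Proof of Proposition~\ref{prop:alice}]
Alice follows the strategy of Section~\ref{sec:rules}. Fix a branch vertex $v$. Its load is the number of moves in which Bob marks some $s_{vw}$ while $v$ is alive. Such a move falls under Case 1 or Case 2, so it hits $v$ or, in Case 2, the other end $w$.

\emph{Moves that hit $v$.} There are at most $2$, since Alice marks $v$ immediately after the second hit.

\emph{Moves that hit $w$ in Case 2a.} Let $j$ be the phase of such a move; then $w\in L_j$ and $v\in L_{>j}$, and after the update $v\in Z$. Let $i\le j$ be the phase in which $v$ entered $Z$. Since $v$ is alive in phase $j$, (P4) gives $j\le i+1$. So $w$ is a neighbor of $v$ in $L_i$ or $L_{i+1}$, in a level below that of $v$. By (H1) each of these two levels contains at most one such neighbor, so there are at most $2$ moves of this kind.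

\emph{Moves that hit $w$ in Case 2b.} Here $v\to w$, so by Lemma~\ref{lem:out} there are at most $3$.

The load of $v$ is at most $2+2+3=7$, and subdivision vertices have load at most $2$. The score is at most $8$, whoever moves first.
\end{proof}

\begin{remark}\label{rem:hyp}
Independence of the levels is used in Case 2, the second half of (H1) in the count for Case 2a, (H2) in Lemma~\ref{lem:size}(i) and (ii), and (H3) in Lemma~\ref{lem:size}(iii) and Lemma~\ref{lem:out}. Proposition~\ref{prop:bob} shows that neither half of (H1) can be dropped, nor can (H3). The graph $K_{2n}$ with a single level violates only independence. The graph $K_{n,64n}$ with its two sides as levels violates only the second half of (H1). And $K_{n,n}$ with one vertex in each of $2n$ levels, the levels being padded with isolated vertices, satisfies (H1) and (H2).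
\end{remark}

\section{Well-leveled graphs of large chromatic number}\label{sec:random}

A well-leveled graph with $m$ levels has chromatic number at most $m$. We show that a random one comes within a logarithmic factor of this. Condition (H1) allows each vertex one neighbor in each lower level, so we let it choose one at random. Give each vertex of $L_k$ the weight $1/n_k$; the total weight is $m$. If an independent set occupies a fraction $a_i$ of $L_i$ for $i<k$, a vertex of $L_k$ can join it only if all its choices avoid the set, which has probability $\prod_{i<k}(1-a_i)\le \mathrm{e}^{-(a_1+\dots+a_{k-1})}$. The heavier the set already is, the less it can gain, and its weight will be $O(\ln m)$.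

\begin{proposition}\label{prop:random}
For all $m\ge2$ and $\gamma\ge2$ there is a well-leveled graph $H$ with $m$ levels, with no cycle of length at most $\gamma$, and with $\chi(H)\ge m/\ln(85m)$. For $\gamma=2$ it can be chosen with $2^m\le|V(H)|\le4\exp\big(3^{m-1}\ln(2^{18}m^5)\big)$.
\end{proposition}

We use three standard facts. For integers $a,r\ge1$ we have $\binom ar\le a^r/r!\le(\mathrm{e}a/r)^r$. Markov's inequality states that $\Pr(U>2\mu)\le\frac12$ for a nonnegative random variable $U$ with mean at most $\mu$. Hoeffding's inequality states that if $U$ is a sum of $p$ independent random variables with values in $\{0,1\}$, then $\Pr(U\ge\mathbb{E}U+t)\le\exp(-2t^2/p)$ for $t>0$.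

\begin{proof}
\textbf{Sizes of the levels.} The sizes are dictated by (H3). A set $X\subseteq L_{>j}$ may use vertices of the largest level $L_m$, so the number of candidates for $X$ is governed by $n_m$; its edges may end in the smallest level $L_{j+1}$, so their probabilities are governed by $n_{j+1}$. The ratio $n_{j+1}/n_j$, which makes $X$ small compared to $L_{j+1}$, must therefore beat the ratio $n_m/n_{j+1}$, and we define the ratios from the top down. Put $D=2^{18}m^5$, $Q_m=1$ and $R_m=64m^2$, and define recursively
\[
Q_j=R_{j+1}R_{j+2}\cdots R_m\quad(1\le j\le m-1),\qquad R_j=DQ_j^2\quad(2\le j\le m-1).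
\]
These numbers depend only on $m$. Let $\beta=\sum_{\ell=3}^{\gamma}(2Q_1)^\ell$, with $\beta=0$ for $\gamma=2$, let $n_1=\max(2,2\beta m)$, and let $n_j=R_jn_{j-1}$ for $2\le j\le m$. Take disjoint sets $L_j$ of sizes $n_j$ and let $V$ be their union. All $R_j$ are at least $64m^2$, so (H2) holds. We have $n_m=Q_jn_j$, and $n_1+\dots+n_k\le2n_k$ because the sizes at least double. Hence
\begin{equation}\label{eq:sizes}
|L_{>j}|\le2n_m=2Q_{j+1}n_{j+1}\quad(j<m),\qquad|V|\le2n_m=2Q_1n_1 .
\end{equation}

\textbf{The random graph.} For every $k$, every $v\in L_k$ and every $i<k$, choose $\pi_i(v)\in L_i$ uniformly at random, all choices being independent. Let $H_0$ be the graph on $V$ with edges $v\,\pi_i(v)$. It satisfies (H1).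

\medskip\textbf{Step 1: (H3) fails with probability at most $2/7$.} For $j=m-1$ there is nothing to prove, as $L_m$ is independent. Fix $1\le j\le m-2$, an integer $s$ with $1\le s\le\min(64n_j,|L_{>j}|)$, and a set $X\subseteq L_{>j}$ of size $s$. Then $e_{H_0}(X)$ is the number of pairs $(v,i)$, with $v\in X\cap L_k$ and $j<i<k$, such that $\pi_i(v)\in X$. There are at most $ms$ pairs, the events $\pi_i(v)\in X$ are independent, and each has probability at most $s/n_i\le s/n_{j+1}$. If $X$ violates (H3), some $r=\lceil3s/2\rceil$ of them occur. Since $\mathrm{e}ms/r\le\frac23\mathrm{e}m\le2m$,
\[
\Pr\big(e_{H_0}(X)\ge r\big)\le\binom{ms}{r}\Big(\frac{s}{n_{j+1}}\Big)^r\le\Big(\frac{2ms}{n_{j+1}}\Big)^r\le\Big(\frac{2ms}{n_{j+1}}\Big)^{3s/2}.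
\]
The last step uses $s/n_{j+1}\le64/R_{j+1}$, which gives $2ms/n_{j+1}\le128m/(64m^2)\le1$. By \eqref{eq:sizes}, the number of sets $X$ is at most $(2\mathrm{e}Q_{j+1}n_{j+1}/s)^s$. The exponent $\frac32$ exceeds $1$, so a positive power of $s/n_{j+1}$ survives in the product. As $2\le j+1\le m-1$, we have $R_{j+1}^{1/2}=2^9m^{5/2}Q_{j+1}$, and the probability that some $X$ of size $s$ violates (H3) is at most
\[
\Big[2\mathrm{e}Q_{j+1}(2m)^{3/2}\Big(\frac s{n_{j+1}}\Big)^{1/2}\Big]^s\le\Big[2\mathrm{e}Q_{j+1}(2m)^{3/2}\frac{8}{R_{j+1}^{1/2}}\Big]^s=\Big[\frac{16\,\mathrm{e}\,2^{3/2}}{512\,m}\Big]^s\le\Big(\frac1{4m}\Big)^s,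
\]
because $\mathrm{e}\,2^{3/2}<8$. Since $\frac1{4m}\le\frac18$, the sum over $s\ge1$ is at most $\frac1{4m}\cdot\frac87$, and the sum over the at most $m$ values of $j$ is at most $\frac27$.

\medskip\textbf{Step 2: the choices are evenly spread.} The heuristic above must hold for all candidate sets at once. Let $\mathcal{E}$ be the event that for all $2\le k\le m$ and all sets $S_i\subseteq L_i$ $(i<k)$,
\begin{equation}\label{eq:spread}
\big|\{v\in L_k:\pi_i(v)\notin S_i\text{ for all }i<k\}\big|\le n_k\Big(\prod_{i<k}\Big(1-\frac{|S_i|}{n_i}\Big)+\frac1m\Big).
\end{equation}
For fixed $k$ and $(S_i)$, the left side is a sum of $n_k$ independent indicators, one for each $v\in L_k$, with mean $n_k\prod_{i<k}(1-|S_i|/n_i)$. Hoeffding's inequality with $t=n_k/m$ bounds the probability of failure by $\exp(-2n_k/m^2)\le\exp(-128n_{k-1})$, since $n_k\ge64m^2n_{k-1}$. There are $2^{n_1+\dots+n_{k-1}}\le\exp(2n_{k-1})$ choices of $(S_i)$. The numbers $n_{k-1}$ are distinct positive integers, so $\mathcal{E}$ fails with probability at most $\sum_{k\ge2}\mathrm{e}^{-126n_{k-1}}\le\sum_{t\ge1}\mathrm{e}^{-126t}<\frac17$.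

\medskip\textbf{Step 3: few short cycles.} Consider a cyclic sequence of $\ell\geq 3$ distinct vertices of $V$, with consecutive vertices in different levels; there are at most $|V|^\ell$ of these. A consecutive pair $x\in L_k$, $y\in L_i$ with $i<k$ is an edge of $H_0$ exactly when $\pi_i(x)=y$, which has probability $1/n_i\le1/n_1$. If two of the $\ell$ events concern the same pair $(x,i)$, they are incompatible; otherwise all $\ell$ events are independent. In both cases all of them occur with probability at most $n_1^{-\ell}$. By \eqref{eq:sizes}, the expected number of cycles of length at most $\gamma$ in $H_0$ is at most $\sum_{\ell=3}^\gamma(|V|/n_1)^\ell\le\beta$. By Markov's inequality, there are more than $2\beta$ such cycles with probability at most $\frac12$ (for $\gamma=2$ there are none). The bound $\beta$ does not depend on $n_1$, which is why $n_1$ could be chosen large compared to it.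

\medskip\textbf{The graph $H$.} Since $\frac27+\frac17+\frac12<1$, some outcome satisfies (H3) and $\mathcal{E}$ and has at most $2\beta$ cycles of length at most $\gamma$. Fix it, and obtain $H$ from $H_0$ by deleting one edge from each of these cycles. At most $2\beta$ edges are deleted. Conditions (H1)--(H3) survive the deletion of edges, so $H$ is well-leveled, and it has no cycle of length at most $\gamma$.

\medskip\textbf{Step 4: independent sets have weight at most $\ln(85m)$.} Let $I$ be independent in $H$, and put $a_k=|I\cap L_k|/n_k$, $b_k=a_1+\dots+a_k$ and $b_0=0$. A vertex $v\in I\cap L_k$ has $\pi_i(v)\notin I$ for all $i<k$, unless $v$ is the upper end of a deleted edge. Apply \eqref{eq:spread} with $S_i=I\cap L_i$, and use $1-a\le \mathrm{e}^{-a}$ and $2\beta/n_k\le2\beta/n_1\le1/m$. For $k\ge2$ this gives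
\[
a_k\le\prod_{i<k}(1-a_i)+\frac1m+\frac{2\beta}{n_k}\le \mathrm{e}^{-b_{k-1}}+\frac2m ,
\]
and the resulting bound also holds for $k=1$, since $a_1\le1$. The form of this bound suggests following $y_k=\mathrm{e}^{b_k}$. By convexity, $\mathrm{e}^a\le1+(\mathrm{e}-1)a$ for $0\le a\le1$, so with $\lambda=1+2(\mathrm{e}-1)/m$,
\[
y_k=y_{k-1}\mathrm{e}^{a_k}\le y_{k-1}+(\mathrm{e}-1)a_ky_{k-1}\le\lambda y_{k-1}+(\mathrm{e}-1),\qquad y_0=1 .
\]
Unrolling the recursion and using $\lambda^m\le \mathrm{e}^{2(\mathrm{e}-1)}$, we obtain
\[
y_m\le\lambda^m+(\mathrm{e}-1)\sum_{i<m}\lambda^i\le\lambda^m\big(1+(\mathrm{e}-1)m\big)\le \mathrm{e}^{2(\mathrm{e}-1)}\cdot \mathrm{e}m=\mathrm{e}^{2\mathrm{e}-1}m\le85m,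
\]
as $2\mathrm{e}-1<4.44<\ln85$. So the weight $b_m$ of $I$ is at most $\ln(85m)$. The color classes of a proper coloring of $H$ are independent and their weights add up to $m$, so $\chi(H)\ge m/\ln(85m)$.

\medskip\textbf{The number of vertices for $\gamma=2$.} Here $n_1=2$, so $2^m\le n_m\le|V|\le4Q_1$ by \eqref{eq:sizes}. Put $q_j=\ln Q_j$. For $2\le j\le m-1$ we have $Q_{j-1}=R_jQ_j=DQ_j^3$, that is, $q_{j-1}+\frac12\ln D=3(q_j+\frac12\ln D)$. Since $Q_{m-1}=64m^2\le D$, we get $q_1\le3^{m-2}\cdot\frac32\ln D\le3^{m-1}\ln D$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(a)]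
We may assume $N\ge1$ and $\gamma\ge2$. Choose $m\ge2$ with $m/\ln(85m)\ge2N^2$, let $H$ be the graph from Proposition~\ref{prop:random}, and let $G=H^{(1)}$. Proposition~\ref{prop:alice} gives $\mathrm{col}_g^B(G)\le8$ and $\mathrm{col}_g^A(G)\le8$. Since $\chi(H)\ge2N^2\ge2$, the graph $H$ has an edge, and Lemma~\ref{lem:acyclic} gives $\chi_a(G)\ge N$. A function $f$ as in the question would bound $\chi_a(G)$ by $\max_{i\le8}f(i)$ for all these graphs, which fails for large $N$.

The graph $G$ is bipartite, with the branch vertices on one side and the subdivision vertices on the other. It is $2$-degenerate, since a subgraph either contains a subdivision vertex, of degree at most $2$, or has no edges. Its cycles are the subdivided cycles of $H$, so they have length greater than $2\gamma$.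
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
For large $m$, take $H$ from Proposition~\ref{prop:random} with $\gamma=2$, let $G=H^{(1)}$, $n=|V(G)|$ and $D=2^{18}m^5$. As above, $\mathrm{col}_g^B(G)\le8$ and $\chi_a(G)\ge\sqrt{m/(2\ln(85m))}$. By (H1) each vertex of $H$ has at most $m-1$ neighbors in lower levels, so $n=|V(H)|+|E(H)|\le m|V(H)|$ and
\[
\ln n\le\ln(4m)+3^{m-1}\ln D\le3^m\ln D .
\]
Since $\ln D\le13+5m\le18m$, the number $x=\ln\ln n$ satisfies $x\le m\ln3+\ln(18m)\le85m$. Also $n\ge2^m$, so infinitely many values of $n$ occur, and $x\ge \mathrm{e}$ for large $m$. The function $t/\ln t$ is increasing for $t\ge \mathrm{e}$, so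
\[
\frac{m}{\ln(85m)}=\frac1{85}\cdot\frac{85m}{\ln(85m)}\ge\frac1{85}\cdot\frac{x}{\ln x}.
\]
Thus $\chi_a(G)\ge c\sqrt{\ln\ln n/\ln\ln\ln n}$ with $c=1/\sqrt{170}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c) and (d)]
For (c), color the two sides of $K_{n,n}$ with $1$ and $2$ and all subdivision vertices with $3$. This coloring is proper, and every cycle of $K_{n,n}^{(1)}$ is a subdivided cycle of $K_{n,n}$, so it meets both sides and uses all three colors. Hence $\chi_a(K_{n,n}^{(1)})\le3$. By Proposition~\ref{prop:bob}, $\mathrm{col}_g^B(K_{n,n}^{(1)})\ge k+1$ for $n=6^{4k}$.

The first sentence of (d) was proved in Section~\ref{sec:intro}. It shows that the least $k$ in question is at least $3$, and Theorem~\ref{thm:main} shows that it is at most $8$.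
\end{proof}

\begin{thebibliography}{1}

\bibitem{cartesian}
\emph{Game Coloring the Cartesian Product of Graphs},
\texttt{http://www.math.nsysu.edu.tw/\%7Ezhu/papers/game/cartesianproduct.pdf},
doi:10.1002/jgt.20338.

\end{thebibliography}
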